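
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Fractional matchings of order 2 in intersecting hypergraphs\\ on $q^2+q+2$ vertices}


\begin{abstract}
A fractional matching of order $2$ of a hypergraph is a nonnegative weighting of the edges such that, for every pair of vertices, the edges meeting the pair have total weight at most $1$. Let $\nu_2^*(m)$ be the largest value of such a weighting over all intersecting hypergraphs on $m$ vertices, and let $n=q^2+q+1$ with $q\ge 2$. We prove that $\nu_2^*(n+1)\le n/(2q+1)$ for every $q$. If a projective plane of order $q$ exists, this gives $\nu_2^*(n+1)=\nu_2^*(n)=n/(2q+1)$, as was conjectured. Conversely, either of the equalities $\nu_2^*(n)=n/(2q+1)$ and $\nu_2^*(n+1)=n/(2q+1)$ forces a projective plane of order $q$ to exist. The proof finds, in any hypothetical counterexample, $q+1$ edges of size $q+1$ that pairwise share one and the same vertex only, and then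 uses these edges to write down a dual solution.
\end{abstract}

\section{The problem and the results}

Let $H=(V,\mathcal A)$ be a hypergraph on a finite vertex set $V$, without repeated edges and with every edge a nonempty subset of $V$. It is \emph{intersecting} if every two edges have a common vertex. A weighting $w:\mathcal A\to[0,\infty)$ is a \emph{fractional matching of order $2$} if
\[
\sum_{A\in\mathcal A:\ A\cap\{v_1,v_2\}\ne\emptyset} w(A)\ \le\ 1
\qquad\text{for all distinct } v_1,v_2\in V .
\]
The sum on the left is called the \emph{load} of the pair $\{v_1,v_2\}$. The value of $w$ is $|w|=\sum_A w(A)$. The maximum value for a given $H$ is denoted $\nu_2^*(H)$, and for $m\ge2$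
\[
\nu_2^*(m)=\max_{|V(H)|=m}\nu_2^*(H),
\]
where $H$ runs over the intersecting hypergraphs on $m$ vertices. The maxima exist: up to isomorphism there are finitely many $H$, and since every edge meets some pair, each $w(A)$ is at most $1$, so the fractional matchings of $H$ form a compact polytope.

\paragraph{What the definition rewards.}
An edge containing both points of a pair is counted once in the load of that pair, not twice. So it pays to have edges that contain many pairs, spread evenly over all pairs of vertices. If some edge has at most two points, then a pair containing it meets every edge, and the value is at most $1$. So the edges must be larger; but a large edge loads many pairs. The natural compromise is a projective plane.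

Recall that a \emph{projective plane of order $q\ge 2$} consists of $n=q^2+q+1$ points and $n$ sets of $q+1$ points, called lines, such that any two points lie on exactly one line and any two lines meet in exactly one point; every point is then on $q+1$ lines. The number of lines meeting a given pair of points is $2(q+1)-1=2q+1$. So weight $1/(2q+1)$ on every line is a fractional matching of order $2$, and
\begin{equation}\label{eq:planelower}
\nu_2^*(n)\ \ge\ \frac{n}{2q+1}\qquad\text{if a projective plane of order $q$ exists.}
\end{equation}

\paragraph{The question.}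
Can one do better with a few more vertices? The problem source \cite{Bled} quotes the facts that, if $n=q^2+q+1$ and a plane of order $q$ exists, then $\nu_2^*(n)=n/(2q+1)$ and $\nu_2^*(n+2)>\nu_2^*(n)$, and that $\nu_2^*(7)=\nu_2^*(8)=7/5$. It poses the conjecture
\begin{equation}\label{eq:conj}
\nu_2^*(n+1)=\nu_2^*(n)\qquad\text{if $n=q^2+q+1$ and a projective plane of order $q$ exists.}
\end{equation}
There is a simple reason to expect a difference between one and two extra vertices. To gain from two, replace a point $x$ of a plane by three points $x_1,x_2,x_3$, and each line through $x$ by three edges, each using two of the $x_i$ (details in Section~\ref{sec:sharp}). The two-point subsets of a three-point set pairwise meet, yet have no common point, so no single $x_i$ carries all the edges that came from lines through $x$. One extra vertex only allows replacing $x$ by two points, and pairwise intersecting nonempty subsets of a two-point set always have a common point. This suggests, but does not prove, that one extra vertex is useless. We prove that it is.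

\begin{theorem}\label{thm:main}
Let $q\ge2$ be an integer and $n=q^2+q+1$. Every intersecting hypergraph $H$ on $n+1$ vertices satisfies $\nu_2^*(H)\le \frac{n}{2q+1}$. Consequently, if a projective plane of order $q$ exists, then
\[
\nu_2^*(n+1)=\nu_2^*(n)=\frac n{2q+1}.
\]
\end{theorem}

\begin{theorem}\label{thm:converse}
Let $q\ge2$ be an integer and $n=q^2+q+1$. If $\nu_2^*(n)=\frac n{2q+1}$ or $\nu_2^*(n+1)=\frac n{2q+1}$, then a projective plane of order $q$ exists. So each of the two equalities holds if and only if a plane of order $q$ exists, and otherwise both numbers are smaller than $\frac n{2q+1}$. When a plane exists, $n+1$ cannot be replaced by $n+2$: then $\nu_2^*(n+2)>\frac n{2q+1}$.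
\end{theorem}

The second sentence of Theorem~\ref{thm:main} follows from the first. For every $m\ge2$,
\begin{equation}\label{eq:monotone}
\nu_2^*(m)\le\nu_2^*(m+1),
\end{equation}
because an isolated vertex $v_0$ can be added to $H$: the load of $\{v_0,v\}$ is the weight of the edges through $v$, which is at most the load of any pair $\{v,v'\}$ in $V(H)$. Together with \eqref{eq:planelower} we get $\frac n{2q+1}\le\nu_2^*(n)\le\nu_2^*(n+1)\le\frac n{2q+1}$ when a plane exists.

\begin{remark}
For the degenerate value $q=1$, $n=3$, the equality in \eqref{eq:conj} holds too. A single edge of weight $1$ gives $\nu_2^*(3)\ge 1$. On $4$ vertices, if some edge has at most $2$ points, a pair containing it meets all edges; if all edges have at least $3$ points, every pair meets all edges. In both cases the value is at most $1$, so $\nu_2^*(3)=\nu_2^*(4)=1$ by \eqref{eq:monotone}.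
\end{remark}

\paragraph{Idea of the proof.}
Maximizing the value is a linear program, and an upper bound is certified by a dual solution, which is a weighting of the pairs of vertices. On $n$ vertices the uniform weighting of all pairs works. On $n+1$ vertices it does not (Section~\ref{sec:dual}), and the way out is a different certificate, built on $q+1$ edges $A_0,\dots,A_q$ of size $q+1$ with $A_i\cap A_j=\{v\}$ for $i\ne j$. We call such a family a \emph{sunflower with center $v$}. Section~\ref{sec:sunflower} shows this certificate, first on $8$ points. It then remains to find a sunflower. Section~\ref{sec:deficiency} shows that a weighting of large value resembles a plane in its degrees, and Section~\ref{sec:find} turns this into a sunflower by a weighted greedy argument. This proves Theorem~\ref{thm:main}. Sections~\ref{sec:complete} and~\ref{sec:equality} analyze equality, and Section~\ref{sec:sharp} treats $n+2$ vertices.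

\section{Duality and the uniform certificate}\label{sec:dual}

Throughout, $q\ge2$ is an integer, $n=q^2+q+1$ and $c=2q+1$. We write $S\setminus u$ for $S\setminus\{u\}$. We multiply all weights by $c$, so that the lines of a plane get weight $1$, and we discard edges of weight $0$. Thus a \emph{system} on a vertex set $V$, $|V|\ge2$, is an intersecting family of nonempty subsets of $V$ (the edges) with weights $w(B)>0$ such that every pair has load at most $c$. Writing $d(u)$ for the total weight of the edges containing $u$ and $d(u,v)$ for the total weight of the edges containing both $u$ and $v$, the condition is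
\begin{equation}\label{eq:load}
d(u)+d(v)-d(u,v)\le c\qquad(u\ne v).
\end{equation}
A pair is \emph{tight} if equality holds. Let $W$ be the total weight. Then $c\,\nu_2^*(m)$ is the maximum of $W$ over the systems on $m$ vertices, and Theorem~\ref{thm:main} says that $W\le n$ if $|V|=n+1$.

For a weighting $y\ge0$ of the pairs of vertices, let $Y$ be its total, and for an edge $B$ let $y[B]$ be the total $y$-weight of the pairs that meet $B$.

\begin{lemma}[weak duality]\label{lem:duality}
If $y[B]\ge K>0$ for every edge $B$, then $W\le cY/K$. If $W=cY/K$, then $y[B]=K$ for every edge $B$, and every pair with positive $y$-weight is tight.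
\end{lemma}

\begin{proof}
Multiply the load condition of each pair by its $y$-weight and sum. This gives $\sum_B w(B)\,y[B]\le cY$, while the left side is at least $KW$. If $KW=cY$, both inequalities are equalities term by term, and $w(B)>0$ for all $B$.
\end{proof}

\begin{lemma}\label{lem:short}
If $W\ge n$, then every edge has at least $q+1$ points.
\end{lemma}

\begin{proof}
Let $A$ be an edge with $k\le q$ points. If $k=1$, every edge contains the point of $A$, so $W\le c=2q+1<n$. If $k\ge2$, let $y=1$ on the pairs inside $A$ and $y=0$ otherwise. Every edge $B$ contains a point of $A$, hence meets at least $k-1$ of these pairs, and Lemma~\ref{lem:duality} gives $W\le c\binom k2/(k-1)=ck/2\le q^2+\frac q2<n$. Both cases contradict $W\ge n$.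
\end{proof}

\begin{lemma}[uniform certificate]\label{lem:uniform}
Let $X\subseteq V$ with $|X|=n$. If every edge has at least $q+1$ points in $X$, then $W\le n$. If moreover $W=n$, then every edge has exactly $q+1$ points in $X$, and every pair inside $X$ is tight.
\end{lemma}

\begin{proof}
Let $y=1$ on the pairs inside $X$ and $y=0$ otherwise. An edge with $b\ge q+1$ points in $X$ misses $\binom{n-b}2\le\binom{q^2}2$ of the pairs inside $X$, so
\[
y[B]\ge K:=\binom n2-\binom{q^2}2=\frac{q(q+1)}2\bigl((q^2+q+1)-q(q-1)\bigr)=\frac{q(q+1)(2q+1)}2 .
\]
As $Y=\binom n2=\frac{nq(q+1)}2$, we get $W\le cY/K=n$. In case of equality, Lemma~\ref{lem:duality} says that all pairs inside $X$ are tight and that $\binom{n-b}2=\binom{q^2}2$ for every edge. Since $\binom k2<\binom{q^2}2$ for $0\le k<q^2$, this forces $n-b=q^2$, that is, $b=q+1$.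
\end{proof}

With $X=V$, Lemmas~\ref{lem:short} and~\ref{lem:uniform} bound every system on $n$ vertices by $W\le n$.

\medskip
\emph{From now on $|V|=n+1=q^2+q+2$.} The uniform certificate on all of $V$ is too weak. For $q=2$, a triple among $8$ points meets $28-10=18$ of the $28$ pairs, and one obtains only $W\le 5\cdot28/18=70/9$ instead of $7$. Leaving out a vertex $z$ and using Lemma~\ref{lem:uniform} with $X=V\setminus z$ is possible only if every edge keeps $q+1$ points. The obstacle consists of the edges with exactly $q+1$ points, one of which is $z$. So let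
\[
F=\{\text{edges with exactly $q+1$ points}\},\qquad L=\{\text{edges with at least $q+2$ points}\},
\]
with total weights $W_F,W_L$ and degrees $d_F,d_L$. By Lemma~\ref{lem:short}, $F\cup L$ contains all edges and $W=W_F+W_L$ if $W\ge n$.

\begin{corollary}\label{cor:cover}
If $W>n$, then every vertex lies in an edge of $F$.
\end{corollary}

\begin{proof}
Suppose that $z$ lies in no edge of $F$. Edges of $F$ then have $q+1$ points in $V\setminus z$, and edges of $L$ have at least $(q+2)-1$. So Lemma~\ref{lem:uniform} with $X=V\setminus z$ gives $W\le n$.
\end{proof}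

\section{The sunflower certificate}\label{sec:sunflower}

\paragraph{Eight points.}
Let $q=2$, so $n=7$, $c=5$, $|V|=8$, and assume $W\ge7$. Suppose that there are three edges $\{v\}\cup P_0$, $\{v\}\cup P_1$, $\{v\}\cup P_2$, where the $P_i$ are disjoint pairs not containing $v$. They cover seven points; let $z$ be the eighth. Put
\[
y(P_i)=3\quad(i=0,1,2),\qquad y(\{v,x\})=2\quad(x\in P_0\cup P_1\cup P_2),
\]
and $y=0$ otherwise, so $Y=9+12=21$. An edge $B$ not containing $v$ meets each of the three edges, hence each $P_i$; so $y[B]\ge 3\cdot3+3\cdot2=15$. An edge $B$ containing $v$ has at least three points by Lemma~\ref{lem:short}, so it has a point other than $v$ and $z$ and meets some $P_i$; thus $y[B]\ge 12+3=15$. Therefore $W\le 5\cdot21/15=7$.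

Pairs containing $z$ have weight $0$, so $z$ contributes nothing to any $y[B]$. The gain over the uniform certificate is that an edge avoiding $v$ is controlled by its intersections with the $P_i$, not by its size; it may contain $z$ or not. Size matters only for the edges through $v$, and these meet all the pairs $\{v,x\}$ anyway.

\paragraph{The general weights.}
Keep the shape: weight $\alpha$ on pairs inside a petal $P_i$, weight $\beta$ on pairs $\{v,x\}$ with $x$ in a petal. A plane together with an isolated vertex $z$ attains $W=n$, so if the certificate is to prove $W\le n$, then by Lemma~\ref{lem:duality} $y[B]$ must be the same for all lines $B$. A line avoiding $v$ meets each petal once, hence meets $(q+1)(q-1)$ pairs of the first kind and $q+1$ of the second. The line $\{v\}\cup P_i$ meets $\binom q2$ of the first kind and all $q(q+1)$ of the second. So we need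
\[
\alpha(q^2-1)+\beta(q+1)=\alpha\tfrac{q(q-1)}2+\beta q(q+1),
\quad\text{that is,}\quad \alpha(q+2)=2\beta(q+1).
\]

\begin{proposition}\label{prop:sunflower}
Suppose that $W\ge n$ and that $F$ contains a sunflower $A_0,\dots,A_q$ with center $v$. Put $P_i=A_i\setminus v$, $P=P_0\cup\dots\cup P_q$, and let $z$ be the unique vertex outside $P\cup\{v\}$. Then $W=n$, and moreover:
\begin{enumerate}
\item[(a)] every edge $B\not\ni v$ meets each $P_i$ in exactly one point;
\item[(b)] every edge $B\ni v$ meets exactly one $P_i$, and either $P_i\subseteq B$, or $B=\{v,z\}\cup(P_i\setminus x)$ for some $x\in P_i$;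
\item[(c)] all pairs $\{v,x\}$ with $x\in P$ and all pairs inside some $P_i$ are tight.
\end{enumerate}
\end{proposition}

\begin{proof}
The $P_i$ are $q+1$ disjoint $q$-sets, so $|P\cup\{v\}|=q(q+1)+1=n$, and $z$ is well defined. Let $y=2(q+1)$ on the pairs inside a $P_i$, $y=q+2$ on the pairs $\{v,x\}$ with $x\in P$, and $y=0$ otherwise. Then
\[
Y=(q+1)\binom q2\cdot2(q+1)+q(q+1)(q+2)=q(q+1)\bigl((q^2-1)+(q+2)\bigr)=q(q+1)n .
\]
Put $K=q(q+1)(2q+1)$; we show $y[B]\ge K$ for every edge $B$. Write $t_i=|B\cap P_i|$. The number of pairs inside $P_i$ that meet $B$ is $h(t_i)$, where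
\[
h(t)=\binom q2-\binom{q-t}2=\frac{t(2q-1-t)}2 .
\]
The first expression shows that $h$ is nondecreasing on $\{0,\dots,q\}$. Also $h(0)=0$, $h(1)=q-1$, and $h(t)>0$ for $1\le t\le q$.

\emph{Edges $B\not\ni v$.} Since $B$ meets every $A_i$, all $t_i\ge1$, and
\[
y[B]=2(q+1)\sum_i h(t_i)+(q+2)\sum_i t_i\ \ge\ 2(q+1)^2(q-1)+(q+2)(q+1)=(q+1)(2q^2+q)=K .
\]
Equality forces $\sum_i t_i=q+1$, that is, $t_i=1$ for all $i$.

\emph{Edges $B\ni v$.} Now $B$ meets all pairs $\{v,x\}$, so $y[B]=q(q+1)(q+2)+2(q+1)\sum_ih(t_i)$, and $y[B]\ge K$ is equivalent to $\sum_i h(t_i)\ge\frac{q(q-1)}2$. If some $t_i=q$, this holds because $h(q)=\frac{q(q-1)}2$; equality forces $h(t_j)=0$, hence $t_j=0$, for all $j\ne i$. Otherwise all $t_i\le q-1$, so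
\[
h(t_i)-\frac q2\,t_i=\frac{t_i(q-1-t_i)}2\ge0 .
\]
By Lemma~\ref{lem:short}, $\sum_it_i\ge|B|-2\ge q-1$, and again $\sum_ih(t_i)\ge\frac{q(q-1)}2$. Equality forces $t_i\in\{0,q-1\}$ for all $i$ and $\sum_it_i=q-1$. So exactly one $t_i$ equals $q-1$ and the others are $0$. As $|B|\ge q+1$, also $z\in B$, and $B=\{v,z\}\cup(P_i\setminus x)$ for some $x\in P_i$.

Lemma~\ref{lem:duality} gives $W\le cY/K=n$. Since $W\ge n$, equality holds, and (a), (b), (c) are the equality conditions just found together with those of Lemma~\ref{lem:duality}.
\end{proof}

\section{Degrees in a system of large weight}\label{sec:deficiency}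

By Proposition~\ref{prop:sunflower}, Theorem~\ref{thm:main} is proved once we find a sunflower in every system with $W>n$; by Corollary~\ref{cor:cover} we may use that every vertex of such a system lies in an edge of $F$. We compare the system with a plane, where every degree is $q+1$ and every $d(u,v)$ is $1$. Define the \emph{deficiency} $\delta(u)=q+1-d(u)$ and put $\delta(S)=\sum_{u\in S}\delta(u)$, $\Delta=\delta(V)$. The load condition \eqref{eq:load} becomes
\begin{equation}\label{eq:slack}
f(u,v):=c-d(u)-d(v)+d(u,v)=d(u,v)+\delta(u)+\delta(v)-1\ \ge\ 0 .
\end{equation}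
Thus two vertices with $\delta\le0$ must lie together in edges of total weight at least $1$.

The first difficulty is that $\delta$ might be negative somewhere. We exclude this by summing \eqref{eq:slack} along an edge of $F$. For $A\in F$ and an edge $B$ we write $t=|A\cap B|$. Since the system is intersecting, $1\le t\le q+1$.

\begin{lemma}\label{lem:degrees}
Let $W=n+\eta$ with $\eta\ge0$, and suppose that every vertex lies in an edge of $F$. Then
\begin{enumerate}
\item[(i)] $\delta(u)\ge\frac{\eta}{q-1}\ge0$ for every vertex $u$;
\item[(ii)] $\displaystyle W_L\le\sum_Bw(B)(|B|-q-1)=(q+1)(1-\eta)-\Delta$, and $W_F\ge q^2+(q+2)\eta+\Delta$;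
\item[(iii)] for every $A\in F$,
\[
\sum_Bw(B)(t-1)=q-\eta-\delta(A),\qquad
\sum_Bw(B)(t-1)(q+1-t)\le(q-1)\delta(A)-(q+1)\eta .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Let $A\in F$. Counting gives $\sum_{v\in A}d(v)=\sum_Bw(B)t=W+\sum_Bw(B)(t-1)$. The left side is $(q+1)^2-\delta(A)=n+q-\delta(A)$, which proves the first formula in (iii).

Now fix $u\in A$. Since $\sum_{v\in A\setminus u}d(u,v)=\sum_{B\ni u}w(B)(t-1)$, summing \eqref{eq:slack} over $v\in A\setminus u$ gives
\begin{align}
0\le\sum_{v\in A\setminus u}f(u,v)
&=\sum_{B\ni u}w(B)(t-1)+q\,\delta(u)+\bigl(\delta(A)-\delta(u)\bigr)-q\notag\\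
&=(q-1)\delta(u)-\eta-\sum_{B\not\ni u}w(B)(t-1),\label{eq:star}
\end{align}
where we replaced $\delta(A)-q$ by $-\eta-\sum_Bw(B)(t-1)$. Since $t\ge1$, this implies $(q-1)\delta(u)\ge\eta$. Every $u$ lies in some $A\in F$, so (i) follows. When \eqref{eq:star} is summed over $u\in A$, each edge $B$ is counted for the $q+1-t$ points $u\in A\setminus B$, and the second formula in (iii) results.

Finally $\sum_Bw(B)|B|=\sum_vd(v)=(q+1)(n+1)-\Delta$. Subtracting $(q+1)W=(q+1)(n+\eta)$ gives the equality in (ii). By Lemma~\ref{lem:short} every edge is in $F$ or in $L$, and $|B|-q-1$ is $0$ on $F$ and at least $1$ on $L$; this gives the inequality for $W_L$. So $W_F=W-W_L\ge n+\eta-(q+1)(1-\eta)+\Delta=q^2+(q+2)\eta+\Delta$.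
\end{proof}

The assumption that $F$ covers $V$ is used only for (i). For an edge of $q+2$ points through $u$ the same computation yields only $q\,\delta(u)\ge\eta-q$, which does not give $\delta(u)\ge0$.

\section{Finding a sunflower}\label{sec:find}

A sunflower with center $v$ is a set of $q+1$ edges of $F$ through $v$ that pairwise share no further point. In other words, it is an independent set of size $q+1$ in the graph on the edges of $F$ through $v$ in which two distinct edges are adjacent if they share at least two points. We use a weighted form of the greedy bound for independent sets.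

\begin{lemma}\label{lem:greedy}
Let $G$ be a finite graph with positive vertex weights $w$, and let $g(a)$ be the total weight of the closed neighborhood $N[a]$, which consists of $a$ and its neighbors. Then $G$ has an independent set with at least $\sum_a w(a)/g(a)$ vertices.
\end{lemma}

\begin{proof}
Induction on the number of vertices; the empty graph is trivial. Choose $a$ with $g(a)$ minimal. Then $\sum_{b\in N[a]}w(b)/g(b)\le\sum_{b\in N[a]}w(b)/g(a)=1$. Delete $N[a]$. In the remaining graph the closed neighborhoods have not grown, so the corresponding sum for that graph is at least $\sum_bw(b)/g(b)-1$. Add $a$ to the independent set that induction gives there.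
\end{proof}

For $v\in A\in F$ let
\[
g_v(A)=\sum_{B\in F:\ v\in B,\ |A\cap B|\ge2}w(B),
\qquad
\sigma(v)=\sum_{A\in F:\ v\in A}w(A)\bigl(d_F(v)-q\,g_v(A)\bigr).
\]
The edge $B=A$ is included, so $g_v(A)\ge w(A)>0$; in the graph just described, $g_v(A)$ is the weight of the closed neighborhood of $A$.

\begin{lemma}\label{lem:sigma}
If $\sigma(v)>0$ for some vertex $v$, then $F$ contains a sunflower with center $v$.
\end{lemma}

\begin{proof}
The hypothesis says $d_F(v)^2>q\sum_{v\in A\in F}w(A)g_v(A)$. In particular $d_F(v)>0$, so the sum on the right is positive. By the Cauchy--Schwarz inequality,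
\[
d_F(v)^2=\Bigl(\sum_{v\in A\in F}w(A)\Bigr)^2\le\Bigl(\sum_{v\in A\in F}w(A)g_v(A)\Bigr)\Bigl(\sum_{v\in A\in F}\frac{w(A)}{g_v(A)}\Bigr).
\]
Hence $\sum_{v\in A\in F}w(A)/g_v(A)>q$, and Lemma~\ref{lem:greedy} gives $q+1$ pairwise nonadjacent edges.
\end{proof}

Which $v$ should we try? We do not choose one. Instead we sum $\sigma$ over all vertices, grouping the terms by edges:
\begin{equation}\label{eq:sigmasum}
\sum_{v\in V}\sigma(v)=\sum_{A\in F}w(A)\sum_{v\in A}\bigl(d_F(v)-q\,g_v(A)\bigr).
\end{equation}
The inner sum depends only on the weights of the edges of $F$ and the sizes of their intersections with $A$, and Lemma~\ref{lem:degrees}(iii) controls exactly this.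

\begin{lemma}\label{lem:local}
Under the hypotheses of Lemma~\ref{lem:degrees}, for every $A\in F$,
\[
\sum_{v\in A}\bigl(d_F(v)-q\,g_v(A)\bigr)\ \ge\ W_F-q^2+\delta(A)+(2q+1)\eta .
\]
\end{lemma}

\begin{proof}
An edge $B\in F$ with $|A\cap B|=t$ contributes $tw(B)$ to $\sum_{v\in A}d_F(v)$. It contributes $tw(B)$ to $\sum_{v\in A}g_v(A)$ if $t\ge2$, and nothing if $t=1$. Hence
\[
\sum_{v\in A}\bigl(d_F(v)-q\,g_v(A)\bigr)=W_F-\sum_{B\in F}w(B)\,Q(t),
\]
where $Q(1)=0$ and $Q(t)=qt-(t-1)=(q-1)(t-1)+q$ for $t\ge2$. Lemma~\ref{lem:degrees}(iii) provides upper bounds for the sums of $t-1$ and of $(t-1)(q+1-t)$, so we bound $Q$ by a combination of these two. The combination with equality at $t=1,2,q+1$ is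
\[
Q(t)\le q(t-1)+(t-1)(q+1-t)\qquad(1\le t\le q+1).
\]
Indeed, both sides vanish at $t=1$; for $t\ge2$, with $s=t-1\in\{1,\dots,q\}$, the right side minus the left side is $s(q+1-s)-q=(s-1)(q-s)\ge0$. The right side is nonnegative, so we may sum it over all edges instead of $F$ only. With Lemma~\ref{lem:degrees}(iii),
\[
\sum_{B\in F}w(B)Q(t)\le q\bigl(q-\eta-\delta(A)\bigr)+(q-1)\delta(A)-(q+1)\eta=q^2-\delta(A)-(2q+1)\eta .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that some system on $n+1$ vertices has $W=n+\eta$ with $\eta>0$. By Corollary~\ref{cor:cover} every vertex lies in an edge of $F$, so Lemmas~\ref{lem:degrees} and~\ref{lem:local} apply. Since $\delta\ge0$, we have $W_F>q^2$ by Lemma~\ref{lem:degrees}(ii), and the right side of Lemma~\ref{lem:local} is positive for every $A\in F$. By \eqref{eq:sigmasum}, $\sum_v\sigma(v)>0$, so some $\sigma(v)>0$. Lemma~\ref{lem:sigma} gives a sunflower in $F$, and Proposition~\ref{prop:sunflower} gives $W=n$, a contradiction. The consequence for planes was derived after Theorem~\ref{thm:converse}.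
\end{proof}

\section{Completing a partial plane}\label{sec:complete}

For the converse we must recover a plane from a system on $n+1$ vertices with $W=n$. The edges of such a system need not be the lines of a plane: one may add the extra vertex $z$ to one line of a plane with all weights $1$, since then every pair $\{z,u\}$ has load at most $q+2\le c$ and the other loads do not change. We shall find only about $q^2$ lines directly. The next lemma supplies the rest.

\begin{lemma}\label{lem:complete}
Let $X$ be a set of $n=q^2+q+1$ points, $q\ge2$, and let $\mathcal F$ be a family of $M\ge q^2$ distinct $(q+1)$-subsets of $X$, any two meeting in exactly one point. Then $\mathcal F$ is contained in the set of lines of a projective plane of order $q$ on $X$.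
\end{lemma}

\begin{proof}
Let $m_u$ be the number of members of $\mathcal F$ containing $u$. These members are disjoint outside $u$, so $qm_u\le n-1=q(q+1)$ and $k_u:=q+1-m_u\ge0$. For $A\in\mathcal F$ we have $\sum_{u\in A}m_u=(q+1)+(M-1)=M+q$, hence
\[
\sum_{u\in A}k_u=(q+1)^2-M-q=n-M=:r .
\]
Thus $r\ge0$, and $r\le n-q^2=q+1$.

\emph{If $r=0$}, the $n$ members contain $n\binom{q+1}2=\binom n2$ pairs of points, all distinct because two members share only one point. So every pair lies in exactly one member, and $\mathcal F$ is the line set of a projective plane of order $q$.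

\emph{If $r\ge1$}, we add one more set. From $\sum_um_u=(q+1)M$ we get $\sum_uk_u=(q+1)n-(q+1)M=(q+1)r$, and $\sum_um_uk_u=\sum_{A\in\mathcal F}\sum_{u\in A}k_u=Mr$. Therefore
\[
\sum_uk_u^2=\sum_u(q+1-m_u)k_u=(q+1)^2r-Mr=r(q+r)\le r(2q+1)<2(q+1)r=2\sum_uk_u .
\]
So some $u$ satisfies $k_u^2<2k_u$, that is, $k_u=1$ and $m_u=q$. Let $Z$ be the set of points other than $u$ that lie on no member through $u$. Then $|Z|=n-1-q\cdot q=q$. Put $B=Z\cup\{u\}$. If $u\in A\in\mathcal F$, then $A\cap B=\{u\}$; in particular $B\notin\mathcal F$. If $u\notin A\in\mathcal F$, then $A$ meets the $q$ members through $u$ in $q$ distinct points, and its one remaining point is in $Z$; so $|A\cap B|=1$. Thus $\mathcal F\cup\{B\}$ satisfies the hypotheses with $M+1$ members. Repeat until $r=0$.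
\end{proof}

To apply Lemma~\ref{lem:complete} we need enough edges that pairwise meet in exactly one point. The following observation yields both the intersections and, through an upper bound on the weights, the number of edges.

\begin{lemma}\label{lem:rigid}
Let $B\in F$, and let $\mathcal C$ be a set of edges with $B\in\mathcal C$. For $C\in\mathcal C$ put $t=|B\cap C|$. If
\[
\sum_{C\in\mathcal C}w(C)(t-1)=q\qquad\text{and}\qquad\sum_{C\in\mathcal C}w(C)\,t(t-1)\ge q(q+1),
\]
then $t\in\{1,q+1\}$ for every $C\in\mathcal C$, and $w(B)\le1$.
\end{lemma}

\begin{proof}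
Since $(t-1)(q+1-t)=(q+1)(t-1)-t(t-1)$, the sum $\sum_{C\in\mathcal C}w(C)(t-1)(q+1-t)$ is at most $0$. Its terms are nonnegative because $1\le t\le q+1$, so all of them vanish. The first equation now says that the $C$ with $t=q+1$ have total weight $1$, and $B$ is one of them.
\end{proof}

\section{Equality forces a plane}\label{sec:equality}

We prove the first part of Theorem~\ref{thm:converse}. By \eqref{eq:monotone} and Theorem~\ref{thm:main}, $\nu_2^*(n)\le\nu_2^*(n+1)\le\frac n{2q+1}$, so either equality implies $\nu_2^*(n+1)=\frac n{2q+1}$. Hence there is a system on $n+1$ vertices with $W=n$, and we must construct a plane of order $q$.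

We may assume that no edge properly contains another. Indeed, if $A\subsetneq B$ are edges, move the weight of $B$ to $A$. No load increases, since $B$ meets every pair that $A$ meets; $W$ is unchanged, and one edge disappears. So after finitely many steps we are done. All edges have at least $q+1$ points by Lemma~\ref{lem:short}.

The proof of Theorem~\ref{thm:main} bounds $W$ either by the uniform certificate or by a sunflower. Accordingly there are two cases, the second of which includes the possibility that no sunflower can be found.

\subsection*{Case I: some vertex $z$ lies in no edge of $F$}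

Every edge has at least $q+1$ points in $X=V\setminus z$, and $W=n$. So Lemma~\ref{lem:uniform} gives $|B\setminus z|=q+1$ for every edge $B$ and $f=0$ on all pairs in $X$.

\emph{Degrees.} Now $\sum_{u\in X}d(u)=(q+1)n$, that is, $\delta(X)=0$. For $u\in X$ sum the equation $d(u,v)=1-\delta(u)-\delta(v)$ over $v\in X\setminus u$. The left side gives $q\,d(u)=q(q+1-\delta(u))$, and the right side gives $(q^2+q)(1-\delta(u))+\delta(u)$. Hence $(q^2-1)\delta(u)=0$. So $d(u)=q+1$ for $u\in X$, and $d(u,v)=1$ for all pairs in $X$.

\emph{Edges avoiding $z$.} Sum the load condition $d(z)+d(u)-d(z,u)\le2q+1$ over $u\in X$. As $\sum_{u\in X}d(z,u)=(q+1)d(z)$, this gives $n\,d(z)+(q+1)n-(q+1)d(z)\le(2q+1)n$, that is, $q^2d(z)\le qn$. So the edges avoiding $z$ have weight at least $n-\frac nq=q^2-\frac1q$.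

\emph{Intersections.} Let $B$ be an edge avoiding $z$; then $B\in F$ and $B\subseteq X$. With $t=|B\cap C|$, summing over all edges $C$,
\[
\sum_Cw(C)(t-1)=\sum_{u\in B}d(u)-W=(q+1)^2-n=q,
\]
\[
\sum_Cw(C)\,t(t-1)=2\sum_{\{u,u'\}\subseteq B}d(u,u')=q(q+1).
\]
By Lemma~\ref{lem:rigid}, $w(B)\le1$, and $B$ meets every other edge avoiding $z$ in exactly one point, since $t=q+1$ would mean that the two $(q+1)$-sets coincide. Because each edge avoiding $z$ has weight at most $1$, there are at least $q^2-\frac1q$, hence at least $q^2$ of them. Lemma~\ref{lem:complete} gives a plane of order $q$ on $X$.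

\subsection*{Case II: every vertex lies in an edge of $F$}

Now Lemmas~\ref{lem:degrees} and~\ref{lem:local} hold with $\eta=0$.

\medskip
\noindent\textbf{II.a: $\sigma(v)\le0$ for every $v$.} We show that this is impossible. By \eqref{eq:sigmasum} and Lemma~\ref{lem:local},
\[
0\ \ge\ \sum_v\sigma(v)\ \ge\ W_F(W_F-q^2)+\sum_{A\in F}w(A)\delta(A)\ \ge\ W_F(W_F-q^2),
\]
and $W_F>0$, so $W_F\le q^2$. Lemma~\ref{lem:degrees}(ii) gives $W_F\ge q^2+\Delta$ with $\Delta\ge0$. Hence $W_F=q^2$ and $\Delta=0$, so $\delta\equiv0$ and $W_L=n-q^2=q+1$. The bound for $W_L$ in Lemma~\ref{lem:degrees}(ii) is then attained, so all edges of $L$ have exactly $q+2$ points.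

For $A\in F$, the second formula in Lemma~\ref{lem:degrees}(iii) now has right side $0$. So every edge meets $A$ in $1$ or $q+1$ points, and in $q+1$ points only if it is $A$ itself, because no edge properly contains another. In particular every edge of $L$ meets $A$ in exactly one point, so
\begin{equation}\label{eq:dLsum}
\sum_{v\in A}d_L(v)=W_L=q+1\qquad(A\in F).
\end{equation}
On the other hand, \eqref{eq:slack} with $\delta\equiv0$ says $d(u,v)\ge1$ for all pairs. Summing over the $n$ vertices $v\ne u$ and using $d_F(u)+d_L(u)=d(u)=q+1$,
\[
n\le\sum_{v\ne u}d(u,v)=q\,d_F(u)+(q+1)d_L(u)=q(q+1)+d_L(u),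
\]
so $d_L(u)\ge1$ for all $u$. By \eqref{eq:dLsum}, $d_L=1$ on every $A\in F$, hence on all of $V$. But then
\[
(q+2)(q+1)=(q+2)W_L=\sum_vd_L(v)=n+1=q^2+q+2,
\]
which is false. So II.a does not occur.

\medskip
\noindent\textbf{II.b: $\sigma(v)>0$ for some $v$.} By Lemma~\ref{lem:sigma}, $F$ contains a sunflower $A_0,\dots,A_q$ with center $v$, and Proposition~\ref{prop:sunflower} applies. We use its notation $P_i,P,z$ and its conclusions (a), (b), (c). An edge containing $v$ is of \emph{type $i$} if $P_i$ is the unique petal that it meets. The plan is to show that most edges avoiding $v$ are $(q+1)$-subsets of $P$ to which Lemma~\ref{lem:rigid} applies, and to complete them together with the $A_i$ to a plane on $V\setminus z$.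

\emph{Weights.} Let $S=d(v)$, let $S_i$ be the total weight of the edges of type $i$, and for distinct $x,x'\in P$ let $a(x)$ and $a(x,x')$ be the total weights of the edges \emph{avoiding $v$} that contain $x$, respectively both $x$ and $x'$. By (c) the pair $\{v,x\}$ is tight, so $S+a(x)=2q+1$ for $x\in P$. Sum over $x\in P_i$. By (a) every edge avoiding $v$ meets $P_i$ exactly once, so $n-S=q(2q+1-S)$, that is, $(q-1)S=q^2-1$. Hence
\[
S=q+1,\qquad a(x)=q\quad(x\in P),
\]
and the edges avoiding $v$ have total weight $n-S=q^2$. Now take two points $x,x'$ of $P_i$. By (b) every edge of type $i$ contains all points of $P_i$ except possibly one, so it meets $\{x,x'\}$; edges of other types do not. By (a) no edge avoiding $v$ contains both points. By (c) the pair $\{x,x'\}$ is tight, which gives $2q+S_i=2q+1$, so $S_i=1$ for every $i$.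

\emph{Where $z$ can be.} By the assumption of Case~II, $z$ lies in some $C\in F$. By (a), an edge avoiding $v$ that contains $z$ has $q+2$ points; and an edge containing $\{v,z\}\cup P_i$ has at least $q+2$ points. So by (b)
\[
C=\{v,z\}\cup(P_i\setminus x_0)\qquad\text{for some $i$ and some } x_0\in P_i .
\]
An edge avoiding $v$ and containing $x_0$ has no other point in $P_i$; since it meets $C$, it contains $z$. These edges have weight $a(x_0)=q$. On the other hand, the load of $\{v,z\}$ shows that the edges avoiding $v$ and containing $z$ have weight at most $2q+1-S=q$. As all weights are positive, the edges avoiding $v$ that contain $z$ are exactly those that contain $x_0$. Let $T$ be the set of the remaining edges avoiding $v$, those that contain neither $z$ nor $x_0$. By (a) they are $(q+1)$-subsets of $P$, and their total weight is $q^2-q$.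

\emph{Intersections in $T$.} Let $B\in T$. If $x$ is the point of $B$ in some $P_j$, then $\{v,z\}\cup(P_j\setminus x)$ is disjoint from $B$ and thus not an edge; so by (b) every edge of type $j$ contains $x$. Consequently, for $x\in B\cap P_j$ and $x'\in B\cap P_k$ with $j\ne k$, the edges through $v$ that meet $\{x,x'\}$ are exactly those of types $j$ and $k$, and they have total weight $S_j+S_k=2$. The load condition of $\{x,x'\}$ reads
\[
\bigl(2q-a(x,x')\bigr)+2\le2q+1,\qquad\text{so}\qquad a(x,x')\ge1 .
\]
Apply Lemma~\ref{lem:rigid} to $B$ and the set $\mathcal C$ of all edges avoiding $v$. As $B\subseteq P$ and any two points of $B$ lie in different petals,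
\[
\sum_{C\in\mathcal C}w(C)(t-1)=\sum_{x\in B}a(x)-q^2=(q+1)q-q^2=q,
\]
\[
\sum_{C\in\mathcal C}w(C)\,t(t-1)=2\sum_{\{x,x'\}\subseteq B}a(x,x')\ge q(q+1).
\]
So $w(B)\le1$, and $B$ meets every other member of $T$ in exactly one point, because two distinct $(q+1)$-sets cannot meet in $q+1$ points. Since $T$ has total weight $q^2-q$, it has at least $q^2-q$ members.

\emph{Conclusion.} By (a), each member of $T$ meets each $A_j=P_j\cup\{v\}$ in exactly one point, and $A_j\cap A_k=\{v\}$ for $j\ne k$. The sets $A_j$ contain $v$, so they are not in $T$. Thus $T\cup\{A_0,\dots,A_q\}$ consists of at least $(q^2-q)+(q+1)=q^2+1$ distinct $(q+1)$-subsets of the $n$-set $V\setminus z$, any two meeting in exactly one point. Lemma~\ref{lem:complete} gives a projective plane of order $q$.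

\medskip
This proves the first sentence of the conclusion of Theorem~\ref{thm:converse}. The next sentence combines it with Theorem~\ref{thm:main} and the inequality $\nu_2^*(n)\le\nu_2^*(n+1)\le\frac n{2q+1}$.

\section{Two extra vertices do help}\label{sec:sharp}

It remains to show $\nu_2^*(n+2)>\frac n{2q+1}$ when a plane of order $q\ge2$ exists. This is a direct verification of the inequality $\nu_2^*(n+2)>\nu_2^*(n)$ quoted in the introduction. Replace a point $x$ of the plane by three points $x_1,x_2,x_3$, and each line $\ell\ni x$ by the three sets $(\ell\setminus x)\cup\{x_i,x_j\}$ with $i\neq j$, which we call the copies of $\ell$. Keep the lines avoiding $x$. There are $n+2$ vertices. The hypergraph is intersecting: two copies of the same line share $\ell\setminus x$, copies of different lines through $x$ share some $x_i$, and a line avoiding $x$ meets every other line in a point different from $x$.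

In the scaled normalization, where loads must be at most $2q+1$, give weight $a=1-\varepsilon$ to each of the $q^2$ lines avoiding $x$, and weight $b/3$ to each copy, where
\[
b=1+\bigl(q-\tfrac12\bigr)\varepsilon,\qquad \varepsilon=\frac1{2q}.
\]
An old point (a point of the plane other than $x$) lies on $q$ lines avoiding $x$ and on the three copies of one line. The loads are as follows.
\begin{itemize}
\item Two old points on a line with $x$: the three copies of this line contain both, so the load is $2qa+b=2q+1-(q+\tfrac12)\varepsilon<2q+1$.
\item Two other old points: exactly one edge, a line avoiding $x$, contains both, so the load is $2(qa+b)-a=(2q-1)a+2b=2q+1$.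
\item A pair $\{x_i,u\}$ with $u$ an old point: the edges through $u$ have weight $qa+b$, and two of the three copies of each of the other $q$ lines through $x$ contain $x_i$. The load is
\[
qa+b+\tfrac23qb=\tfrac53q+1-\tfrac12\varepsilon+\tfrac23q\bigl(q-\tfrac12\bigr)\varepsilon<\tfrac53q+1+\tfrac13\bigl(q-\tfrac12\bigr)<2q+1 .
\]
\item A pair $\{x_i,x_j\}$: every copy meets it, so the load is $(q+1)b<\frac32(q+1)\le2q+1$.
\end{itemize}
The total weight is
\[
q^2a+(q+1)b=n+\Bigl(-q^2+(q+1)\bigl(q-\tfrac12\bigr)\Bigr)\varepsilon=n+\frac{q-1}2\,\varepsilon>n .
\]
Dividing by $2q+1$ gives $\nu_2^*(n+2)>\frac n{2q+1}$, which completes the proof of Theorem~\ref{thm:converse}. \qed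

\begin{thebibliography}{9}
\bibitem{Bled} University of Ljubljana (as printed: UNIVERSITY OF LJUBLJANA), \url{https://www.sfu.ca/~mohar/Bled/Bled95/AbstractsBled95.pdf}.
\end{thebibliography}

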